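# Random access with slowly growing weights: positive Harris recurrence from perturbed Glauber dynamics

## 1. Two interfering queues, by hand

Two transmitters share a channel and must not be active together. A schedule is a vector $\sigma\in\{00,10,01\}$. Each node carries an independent Poisson clock of rate 1 and a weight $v_i\ge 0$. When the clock of $i$ ticks and the other node is silent, $i$ becomes active with probability
$$s(v_i)=\frac{e^{v_i}}{1+e^{v_i}}$$
and silent otherwise. If the other node is active, $i$ stays silent.

Suppose first that the weights are constant, and write $a=e^{v_1}$, $b=e^{v_2}$. The schedule is a three-state Markov chain. It goes $00\to10$ at rate $a/(1+a)$, $10\to00$ at rate $1/(1+a)$, and similarly for node 2 with $b$. Detailed balance gives the stationary law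
$$\pi(00)=\frac1{1+a+b},\qquad \pi(10)=\frac a{1+a+b},\qquad \pi(01)=\frac b{1+a+b}.$$

Now let packets arrive at rates $\lambda=(\frac35,\frac3{10})$, each packet requiring one unit of active time. The channel could carry this load, since $\frac35+\frac3{10}<1$. With $a=b$ each node is active a fraction $a/(1+2a)<\frac12$ of the time, so node 1 is overloaded. With $a=8$, $b=4$ the fractions are $8/13\approx0.615$ and $4/13\approx0.308$, and both nodes keep up. But this choice was fitted to $\lambda$. For any fixed $a,b$ the total activity is $(a+b)/(1+a+b)<1$, and a load with $(a+b)/(1+a+b)<\lambda_1+\lambda_2<1$ defeats it.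

So let each node read its weight off its own queue $Q_i$, say $W_i=\log\log(Q_i+e)$, so that $e^{W_i}=\log(Q_i+e)$. If we freeze the queues at $(m,0)$, node 1 is active a fraction $\log(m+e)/(2+\log(m+e))$ of the time. This exceeds $\frac35$ as soon as $\log(m+e)>3$, that is, for $m\ge 18$. The ratio $a=8$, $b=4$ that served our $\lambda$ appears at $Q_1=e^8-e\approx2978$, $Q_2=e^4-e\approx51.9$. Apparently the queues can set their own weights.

The queues are of course not frozen. They feed the weights, the weights drive the schedule, and the schedule drives the queues. Does this loop keep the queues stable for every load with $\lambda_1+\lambda_2<1$? And does it work on every interference graph, for every load that the graph can carry at all?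

## 2. The network chain, the capacity region, and the statement

**The network.** Let $G=(V,E)$ be a finite simple graph with $V=\{1,\dots,n\}$, $n\ge1$. Let $\mathcal I(G)\subset\{0,1\}^n$ be the set of indicator vectors of independent sets of $G$, and let $N=|\mathcal I(G)|$. The empty set and the singletons are independent, so $N\ge n+1$. Time $t\ge0$ is continuous. Node $i$ has a queue $Q_i(t)\ge0$. At each integer time node $i$ receives one packet with probability $\lambda_i$ and none otherwise, independently across nodes and times. At time $t$ a schedule $\sigma(t)\in\mathcal I(G)$ says which nodes are active, and an active node with a nonempty queue is served at unit rate: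
$$Q_i(\tau)=Q_i(0)-\int_0^\tau\sigma_i(t)\mathbf 1\{Q_i(t)>0\}\,dt+A_i(0,\tau),$$
where $A_i(0,\tau)$ counts the arrivals to $i$ in $(0,\tau]$. Queue lengths are real numbers: a packet may be partly served.

**The algorithm.** Each node has an independent rate-1 Poisson clock and a weight $W_i(t)\ge0$. At a tick of node $i$ at time $t$: if no neighbor of $i$ is active at $t^-$, then $\sigma_i(t)=1$ with probability $s(W_i(t))$ and $\sigma_i(t)=0$ otherwise; if some neighbor is active, $\sigma_i(t)=0$. No other coordinate changes. We realize the coin flips by attaching to each tick an independent uniform mark $U$ on $[0,1]$: the tick sets $\sigma_i=1$ if and only if no neighbor is active and $U\le s(W_i)$. Let $\mathcal F_t$ be the natural filtration of the arrivals, clocks and marks (and the initial state). Almost surely no clock ticks at an integer time. The weights we care about are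
$$W_i(t)=f(Q_i(\lfloor t\rfloor)).\tag{1}$$

**Capacity region.** Let
$$\Lambda=\Big\{\lambda\in\mathbb R_+^n:\lambda\le\sum_{\sigma\in\mathcal I(G)}\alpha_\sigma\sigma\text{ componentwise, for some }\alpha_\sigma\ge0,\ \sum_\sigma\alpha_\sigma\le1\Big\},$$
with interior $\Lambda^o$. For a single edge, $\Lambda=\{\lambda\in\mathbb R^2_+:\lambda_1+\lambda_2\le1\}$.

**Positive Harris recurrence.** The weights are constant on each $[k,k+1)$ and determined by $Q(k)$, so $X(k)=(Q(k),\sigma(k))$, $k\in\mathbb Z_+$, is a time-homogeneous Markov chain on $\mathbb R_+^n\times\mathcal I(G)$. It is *positive Harris recurrent* if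

- there is a nontrivial $\sigma$-finite measure $\varphi$ such that every measurable $A$ with $\varphi(A)>0$ is reached almost surely from every initial state;
- the chain has an invariant probability measure.

The state space is uncountable, so one cannot ask that every state be revisited. But one state can be hit exactly: $a=(0,0)$, empty queues and empty schedule. Here is the smallest example. Take $n=1$, $\lambda=0$. Each tick activates the node with probability at least $\frac12$, so the total active time is infinite and the queue empties almost surely. From then on $\sigma$ is a two-state chain with rates $s(f(0))$ and $1-s(f(0))$. So $a$ is reached from everywhere, $\varphi=\delta_a$ serves, and the invariant law puts mass $1-s(f(0))$ on $(0,0)$ and $s(f(0))$ on $(0,1)$.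

The paper "Aloha That Works" uses weights that depend on $Q_i(\lfloor t\rfloor)$, on a universal constant $B$, and on a distributed estimate of $Q_{\max}(t)=\max_jQ_j(t)$, and shows positive Harris recurrence for every $\lambda\in\Lambda^o$. It conjectures that the constant and the estimate can be dropped, with (1) and $f(x)=\log\log(x+e)$. The conjecture is true.

**Theorem 1.** Let $f:[0,\infty)\to[0,\infty)$ be concave with $f(x)\to\infty$ and $f(x)/\log x\to0$ as $x\to\infty$. If $\lambda\in\Lambda^o$ and $W_i(t)=f(Q_i(\lfloor t\rfloor))$, then $X(k)=(Q(k),\sigma(k))$ is positive Harris recurrent. In particular this holds for $f(x)=\log\log(x+e)$.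

The function $\log\log(x+e)$ qualifies. Its value at $0$ is $0$, its derivative $\frac1{(x+e)\log(x+e)}$ is positive and decreasing, it tends to infinity, and it is $o(\log x)$.

**What concavity gives.** A nonnegative concave function on $[0,\infty)$ is nondecreasing: if it decreased anywhere, concavity would drive it to $-\infty$. Its increments over intervals of fixed length are nonincreasing in the position of the interval. Comparing with the interval that starts at $0$,
$$|f(y)-f(y')|\le f(|y-y'|)-f(0)\le f(|y-y'|).\tag{2}$$

**What $\lambda\in\Lambda^o$ gives.** There is $\varepsilon'>0$ with $(1+\varepsilon')\lambda\in\Lambda$. Put $\varepsilon=\varepsilon'/(1+\varepsilon')\in(0,1)$, so that $1/(1+\varepsilon')=1-\varepsilon$. Then $\lambda\le(1-\varepsilon)\sum_\sigma\alpha_\sigma\sigma$ with $\alpha_\sigma\ge0$, $\sum\alpha_\sigma\le1$. Taking inner products with $w\ge0$, and then $w=e_i$,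
$$w\cdot\lambda\le(1-\varepsilon)\max_{\sigma\in\mathcal I(G)}w\cdot\sigma\quad(w\in\mathbb R_+^n),\qquad \lambda_i\le1-\varepsilon<1.\tag{3}$$
The proof of Theorem 1 uses nothing else about $\lambda$.

## 3. Frozen weights almost maximize $w\cdot\sigma$, but the target law moves

For $v\in\mathbb R_+^n$ let $L_v$ be the generator of the schedule with constant weights $v$. Its transitions are

- $\sigma\to\sigma+e_i$ at rate $s(v_i)$, if $\sigma_i=0$ and no neighbor of $i$ is active;
- $\sigma\to\sigma-e_i$ at rate $1-s(v_i)$, if $\sigma_i=1$.

It is irreducible, because every state communicates with $\sigma=0$. Since $s(v_i)/(1-s(v_i))=e^{v_i}$, it is reversible with respect to $\pi_v(\sigma)\propto e^{v\cdot\sigma}$.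

**Concentration.** Let $w\in\mathbb R_+^n$, let $w^*=\max_\sigma w\cdot\sigma$, and call a schedule bad if it lies in
$$B=\{\sigma:w\cdot\sigma<(1-\tfrac\varepsilon3)w^*\}.$$
The normalizing constant of $\pi_w$ is at least $e^{w^*}$ and there are at most $N$ bad schedules, so
$$\pi_w(B)\le Ne^{(1-\varepsilon/3)w^*}/e^{w^*}=Ne^{-(\varepsilon/3)w^*}.\tag{4}$$
Bad schedules are exponentially rare in $w^*$. Because $w\cdot\lambda\le(1-\varepsilon)w^*$, a schedule distributed like $\pi_w$, with $w_i=f(q_i)$, drains the weighted queue faster than arrivals fill it, once $w^*$ is large.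

**The first attempt.** It is natural to try to show that the law of $\sigma(t)$ stays close to $\pi_{W(t)}$ all the time: the chain relaxes toward $\pi_{W(t)}$, and one hopes that $\pi_{W(t)}$ hardly moves during one relaxation time. The following example shows where this breaks.

Take $n=3$ with the single edge $\{1,2\}$; node 3 is isolated. Freeze the weights with $v_1=v_2=v$, and let $h(\sigma)=\sigma_1-\sigma_2$. If $\sigma_1=1$, then only the loss of node 1 changes $h$, and $L_vh=-(1-s(v))$. If $\sigma_2=1$, then $L_vh=1-s(v)$. If $\sigma_1=\sigma_2=0$, then $L_vh=s(v)-s(v)=0$. Hence $L_vh=-(1-s(v))h=-\frac1{1+e^v}h$, and $E\,h(\sigma(t))=e^{-t/(1+e^v)}h(\sigma(0))$. For $q_1=q_2=m$ and $f=\log\log(\cdot+e)$, the frozen chain needs a time of order $1+\log(m+e)$ to forget which of nodes 1 and 2 was active.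

Meanwhile let $\lambda_3<\frac12$ and $q_3=c\log(m+e)$ with $0<c<\frac12-\lambda_3$. Node 3 has no neighbors, and its ticks activate it whenever $U\le\frac12$, so its activity up to time $t$ is at least $\frac t2+o(t)$ by the law of large numbers. If queue 3 did not empty before $t=\log(m+e)$, its length at $t$ would be at most $ct+\lambda_3t-\frac t2+o(t)<0$. So with probability tending to 1 as $m\to\infty$ it empties in this time. At the next integer time its length is at most $1$. The $\pi_{W}$-probability that node 3 is active has then moved from $s(f(c\log(m+e)))$, which tends to $1$, to at most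
$$s(f(1))=\frac{\log(1+e)}{1+\log(1+e)}<0.57.$$

So within one relaxation time the target law moves by a fixed amount in total variation. The cause is a slow relaxation time, set by the *largest* queues, combined with the quick weight of a *small* queue. In this graph nothing bad follows, since node 3 evolves on its own. But an argument that knows only the global relaxation time and the speed of the weights cannot see that.

## 4. Windows that are long for the schedule and short for the weights

The comparison with $\pi_{W(t)}$ asks for too much. By (4), bad schedules have probability at most $Ne^{-(\varepsilon/3)w^*}$. Multiplying this by a factor $e^{o(w^*)}$ does no harm. So we may let the weights, and the law, wander, as long as weights move by $o(w^*)$.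

Let $m=q_{\max}=\max_iq_i$ at the start of a window. By (2), over a window of length $T$ *every* weight, also that of a small queue, moves by at most $f(T)$, because every queue moves by at most $T$. We want $T$ to exceed the time in which the schedule forgets its past. We shall see that $e^{(n+1)f(m)(1+o(1))}$ is a bound for that. So take
$$T=T(m)=\lceil e^{2(n+1)f(m)}\rceil.\tag{5}$$
Since $\lceil x\rceil\le2x$ for $x\ge1$, we have $\log T\le2(n+1)f(m)+\log2$, and $T\to\infty$ as $m\to\infty$. As $f(y)=o(\log y)$,
$$f(T)=o(\log T)=o(f(m)).\tag{6}$$
This is where $f=o(\log)$ is used. For $f=\log\log(\cdot+e)$ the window is $T=\lceil(\log(m+e))^{2(n+1)}\rceil$. The large weights are of size $\log\log m$, and all weights move by at most $f(T)$, which is of order $\log\log\log m$.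

Inside the window the schedule is a Glauber dynamics whose weights stay within $D=f(T)$ of $w_i=f(q_i)$. How far can this push the fraction of time spent in $B$? Rates change only by factors $e^{\pm D}$: since $(\log s)'=1-s\in[0,1]$ and $(\log(1-s))'=-s\in[-1,0]$,
$$\max_i|v_i-w_i|\le D\ \Rightarrow\ e^{-D}r_w\le r_v\le e^{D}r_w\ \text{ for every transition,}\tag{7}$$
where $r_v$ denotes the rates of $L_v$.

If the perturbed weights were a fixed function of the current schedule, we would have a Markov chain whose stationary law can be compared with $\pi_w$ through a formula. But our weights depend on the whole history through the queues. We must therefore bound the worst that an *adaptive* adversary can do, and the point of the next section is that the worst adversary is a fixed function of the current schedule.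

## 5. The occupation bound under adaptive perturbation

Three facts about an irreducible generator $L$ on a finite set, with rates $r(x,y)$ and stationary law $\pi$, will be used.

**Poisson equation.** For each function $\psi$ with $\pi$-mean $0$ there is $h$ with $Lh=\psi$. Indeed the kernel of $L$ consists of the constants, so the range has codimension 1; it lies in $\{\psi:\sum\pi\psi=0\}$, which also has codimension 1.

**Dynkin's formula.** $h(\sigma(t))-\int_0^tLh(\sigma(u))\,du$ is a martingale. Since $h$ and $Lh$ are bounded, optional stopping applies at every stopping time with finite mean.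

**Markov chain tree theorem.** $\pi(x)$ is proportional to $\mathcal T_x$, the sum over spanning trees directed toward $x$ of the product of the rates on the edges (Freidlin–Wentzell, *Random Perturbations of Dynamical Systems*, Ch. 6, Lemma 3.1; continuous-time version). Here is why. Consider graphs in which every state has exactly one outgoing edge and which contain exactly one directed cycle, passing through $x$. Deleting the edge that leaves $x$ leaves a tree directed toward $x$, so the total weight of such graphs is $\sum_{y\ne x}\mathcal T_x\,r(x,y)$. Deleting instead the cycle edge $y\to x$ that enters $x$ leaves a tree directed toward $y$, so the total weight is also $\sum_{y\ne x}\mathcal T_y\,r(y,x)$. Both operations are invertible. The equality of the two sums is the balance equation at $x$.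

In the example of Section 1 the only tree toward $10$ is $01\to00\to10$, with product $(1-s(v_2))s(v_1)$; toward $00$ the product is $(1-s(v_1))(1-s(v_2))$. The ratio is $e^{v_1}$, as it should be.

**Lemma 1.** Let $w\in\mathbb R_+^n$, $D\ge0$, and let $T$ be a positive integer. Suppose that for $k=0,\dots,T-1$, conditionally on $\mathcal F_k$, $\sigma$ evolves on $[k,k+1)$ as the Markov chain with generator $L_{v(k)}$, where $v(k)\in\mathbb R_+^n$ is $\mathcal F_k$-measurable and $\max_i|v_i(k)-w_i|\le D$. Then for every $B\subset\mathcal I(G)$,
$$E\int_0^T\mathbf 1\{\sigma(t)\in B\}\,dt\le e^{2ND}\,\pi_w(B)\,T+(2n)^{n+1}e^{(n+1)(\max_iw_i+D)}.\tag{8}$$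

Before the proof, try $n=1$, $B=\{0\}$, $w\ge D$. The adversary keeps the node silent as much as possible by always using $\ell=w-D$, which gives $\rho=1-s(\ell)$. The function $h(0)=1$, $h(1)=0$ certifies optimality: for every $v\ge\ell$, in state $0$ we have $1+s(v)(h(1)-h(0))=1-s(v)\le\rho$, and in state $1$ we have $0+(1-s(v))(h(0)-h(1))=1-s(v)\le\rho$. However the weights are chosen, $h(\sigma(t))+\int_0^t(\mathbf1_B-\rho)$ decreases on average. We now find such an $h$ in general.

**Step 1: finitely many stationary adversaries.** Let $\mathrm{lo}_i=\max(w_i-D,0)$, $\mathrm{hi}_i=w_i+D$ and $\mathcal V=\prod_i[\mathrm{lo}_i,\mathrm{hi}_i]$. All $v(k)$ lie in $\mathcal V$. A *policy* is a map $d:\mathcal I(G)\to\prod_i\{\mathrm{lo}_i,\mathrm{hi}_i\}$. There are finitely many. Put $L_dh(\sigma)=L_{d(\sigma)}h(\sigma)$. This generator has the same allowed transitions as $L_w$, all with positive rates, so it is irreducible. Let $\pi_d>0$ be its stationary law and $\rho_d=\pi_d(B)$. Choose $d$ with $\rho_d$ maximal, put $\rho=\rho_d$, and let $h$ solve the Poisson equation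
$$\mathbf 1_B+L_dh=\rho .$$
It is solvable because $\mathbf 1_B-\rho$ has $\pi_d$-mean $0$.

**Step 2: policy improvement shows that $h$ certifies optimality against everything.** We claim
$$\mathbf 1_B(\sigma)+L_vh(\sigma)\le\rho\qquad\text{for all }\sigma\in\mathcal I(G),\ v\in\mathcal V.\tag{9}$$
In state $\sigma$ each node has at most one possible transition, and its rate depends only on $v_i$ and is monotone in $v_i$. So $L_vh(\sigma)$ is a sum of terms, one for each such $i$, each monotone in its own variable $v_i$. Its maximum over $\mathcal V$ is attained at some $d'(\sigma)\in\prod_i\{\mathrm{lo}_i,\mathrm{hi}_i\}$, and this defines a policy $d'$. By maximality,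
$$\mathbf 1_B+L_{d'}h\ge\mathbf 1_B+L_dh=\rho$$
in every state. If (9) failed at some $\sigma$, this inequality would be strict there. Integrate against $\pi_{d'}$, which is strictly positive and satisfies $\sum_\sigma\pi_{d'}(\sigma)L_{d'}h(\sigma)=0$: we would get $\rho_{d'}>\rho$, contradicting the choice of $d$.

**Step 3: from (9) to the adaptive process.** By Dynkin's formula on $[k,k+1)$ conditionally on $\mathcal F_k$, and (9) with $v=v(k)$,
$$E[h(\sigma(k+1))-h(\sigma(k))]=E\int_k^{k+1}L_{v(k)}h(\sigma(t))\,dt\le\rho-E\int_k^{k+1}\mathbf 1_B(\sigma(t))\,dt .$$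
Summing over $k<T$ and rearranging,
$$E\int_0^T\mathbf 1_B(\sigma(t))\,dt\le\rho T+\max h-\min h.\tag{10}$$

**Step 4: bound $\rho$ by the tree theorem.** A policy with state-dependent weights need not be reversible. For two nodes without an edge the schedules form a $4$-cycle. Let $D>0$, let $d_1(00)=\mathrm{hi}_1$, and let all other choices be $\mathrm{lo}$. Then the products of rates around the two directions of the cycle have ratio $s(\mathrm{hi}_1)/s(\mathrm{lo}_1)\ne1$. So there is no product formula for $\pi_d$, but the tree theorem still applies. Each tree has $N-1$ edges, and by (7) each rate of $L_d$ is within a factor $e^{\pm D}$ of the corresponding rate of $L_w$. So each tree sum for $L_d$ is within $e^{\pm(N-1)D}$ of that for $L_w$. Normalizing costs this factor once more: $\pi_d\le e^{2(N-1)D}\pi_w$, and hence $\rho\le e^{2ND}\pi_w(B)$.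

**Step 5: bound the span of $h$ by hitting times.** Let $\tau_{\sigma'}$ be the hitting time of $\sigma'$ under $L_d$. We bound its mean. Put $M=\max_iw_i+D$. For $0\le v\le M$ we have $s(v)\ge\frac12$ and $1-s(v)=\frac1{1+e^v}\ge\frac12e^{-M}$, so every allowed transition has rate at least $e^{-M}/2$. Each state has at least one allowed transition (delete an active node, or add one to the empty schedule), and at most $n$ of rate at most $1$. Thus the total exit rate lies between $e^{-M}/2$ and $n$, and each allowed transition is the next jump with probability at least $e^{-M}/(2n)$. From any $\sigma$ one reaches $\sigma'$ in at most $n$ allowed transitions: delete $\sigma\setminus\sigma'$ node by node, then add $\sigma'\setminus\sigma$. So within any $n$ jumps $\sigma'$ is hit with probability at least $p=(e^{-M}/(2n))^n$, and $n$ jumps take expected time at most $2ne^M$, whatever the past. The probability that $r$ successive rounds of $n$ jumps all miss $\sigma'$ is at most $(1-p)^r$, so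
$$E_\sigma\tau_{\sigma'}\le2ne^M\sum_{r\ge0}(1-p)^r=2ne^M(2n)^ne^{nM}=(2n)^{n+1}e^{(n+1)M}.$$
Dynkin's formula at $\tau_{\sigma'}$ and $L_dh=\rho-\mathbf 1_B$ give
$$h(\sigma')-h(\sigma)=E_\sigma\int_0^{\tau_{\sigma'}}(\rho-\mathbf 1_B(\sigma(t)))\,dt,$$
so $|h(\sigma)-h(\sigma')|\le E_\sigma\tau_{\sigma'}$. Hence $\max h-\min h\le(2n)^{n+1}e^{(n+1)M}$.

Inserting Steps 4 and 5 in (10) gives (8). $\square$

## 6. Negative drift of $\sum_i\int_0^{q_i}f$ over a window

Let $H(y)=\int_0^yf$. Since $f\ge0$ is nondecreasing, $H\ge0$ is convex, and $H(y')-H(y)\le f(y')(y'-y)$ for all $y,y'\ge0$. Let $F(q)=\sum_iH(q_i)$. The initial state is $x=(q,\sigma)$, with $m=q_{\max}$ and $T=T(m)$ from (5).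

**Lemma 2.** There is $R$ such that whenever $m>R$,
$$E_xF(Q(T))\le F(q)-\frac\varepsilon4f(m)\,T\qquad\text{and}\qquad\frac\varepsilon4f(m)\ge1.$$

**Step 1: weights barely move.** At most one packet per node arrives at each integer time and service has rate at most $1$. So, surely, $|Q_i(t)-q_i|\le T$ for $0\le t\le T$. Put $w_i=f(q_i)$ and $w^*=\max_\sigma w\cdot\sigma$. Singletons are independent and $f$ is nondecreasing, so $w^*\ge\max_iw_i=f(m)$. By (2), $|W_i(k)-w_i|\le D:=f(T)$ for $k=0,\dots,T-1$.

**Step 2: the schedule is nearly maximal most of the time.** Let $\eta=\varepsilon/(12N)<1$. By (6), $D\le\eta f(m)$ for $m$ large. Let $B$ be the set of bad schedules of Section 3. By (4), $\pi_w(B)\le Ne^{-(\varepsilon/3)f(m)}$. The weights $v(k)=W(k)$ are $\mathcal F_k$-measurable, so Lemma 1 applies. Using $T\ge e^{2(n+1)f(m)}$ in the second term, we get $E_x\int_0^T\mathbf 1_B(\sigma(t))\,dt\le\theta_mT$ with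
$$\theta_m=Ne^{(2N\eta-\varepsilon/3)f(m)}+(2n)^{n+1}e^{(n+1)(1+\eta)f(m)-2(n+1)f(m)}.$$
The first exponent is $-\frac\varepsilon6f(m)$ and the second is $-(n+1)(1-\eta)f(m)$, so $\theta_m\to0$. For $m$ large $\theta_m\le\varepsilon/6$. Outside $B$ we have $w\cdot\sigma\ge(1-\frac\varepsilon3)w^*$, so
$$E_x\int_0^Tw\cdot\sigma(t)\,dt\ge(1-\tfrac\varepsilon3)(1-\theta_m)w^*T\ge(1-\tfrac\varepsilon2)w^*T.\tag{11}$$

**Step 3: linearize the Lyapunov function.** With $y=q_i$ and $y'=Q_i(T)$,
$$H(Q_i(T))-H(q_i)\le f(Q_i(T))(Q_i(T)-q_i)\le f(q_i)(Q_i(T)-q_i)+Tf(T),$$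
where the last step uses $|f(Q_i(T))-f(q_i)|\le f(T)$ and $|Q_i(T)-q_i|\le T$. Moreover
$$Q_i(T)-q_i=A_i(0,T)-\int_0^T\sigma_i\,dt+\int_0^T\sigma_i\mathbf 1\{Q_i=0\}\,dt .$$
The last integral, the wasted service, is at most $T$. It is nonzero only if $Q_i$ visits $0$ during $[0,T]$. In that case $q_i\le T$, so $f(q_i)\le f(T)$. Either way it contributes at most $Tf(T)$ after multiplication by $f(q_i)$.

**Step 4: collect.** Sum over $i$, take expectations with $E_xA_i(0,T)=\lambda_iT$, and use (3) and (11):
$$E_xF(Q(T))-F(q)\le T\,w\cdot\lambda-E_x\int_0^Tw\cdot\sigma\,dt+2nTf(T)\le-\tfrac\varepsilon2w^*T+2nTf(T).\tag{12}$$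
As $w^*\ge f(m)$ and $f(T)=o(f(m))$, the right side is at most $-\frac\varepsilon4f(m)T$ for $m$ large. Since $f(m)\to\infty$, also $\frac\varepsilon4f(m)\ge1$ for $m$ large. $\square$

## 7. The empty state as an atom

The window in Lemma 2 depends on the state, and "queues come back below $R$" must be turned into recurrence. The state $a=(0,0)$ makes this elementary. For $R\ge0$ let $C_R=\{(q,\sigma):q_{\max}\le R\}$. The next two lemmas are stated so that they can be reused for weights $W_i(t)=w_i(Q(\lfloor t\rfloor))$, where each $w_i\ge0$ is measurable and bounded on bounded sets, and $\lambda_i<1$ for all $i$. In Theorem 1, $w_i(q)=f(q_i)$.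

**Lemma 3.** For each $R\ge0$ there are an integer $K\ge1$ and $\beta>0$ with $P_x(X(K)=a)\ge\beta$ for all $x\in C_R$.

*Proof.* We describe an event, in terms of arrivals, ticks and marks only, that empties the queues one after another. Let $L=\lceil R\rceil+1$ and $K=nL+1$, and let $M_R<\infty$ bound all weights over $\{q_{\max}\le R\}$. The event requires:

1. There are no arrivals at times $1,\dots,K$.
2. For each $i=1,\dots,n$, during $[(i-1)L,(i-1)L+\frac12)$ each node $j\ne i$ ticks exactly once, with mark $U>s(M_R)$, and node $i$ does not tick.
3. For each $i$, during $[(i-1)L+\frac12,(i-1)L+1)$ node $i$ ticks exactly once, with mark $U\le\frac12$, and no other node ticks.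
4. For each $i$, there are no ticks in the rest of $[(i-1)L,iL)$.
5. During $[nL,nL+1)$ each node ticks exactly once, with $U>s(M_R)$.

On this event the queues never increase, so weights stay in $[0,M_R]$. In block $i$, all nodes other than $i$ become inactive by item 2. Then $i$ becomes active by item 3, because $s(W_i)\ge\frac12$. By item 4 it stays active for at least $L-1\ge R$ time units, so $Q_i$ empties, and it remains empty. Item 5 silences all nodes. At time $K$ the state is $a$. The probability $\beta$ of the event is positive, since $\lambda_i<1$ and $s(M_R)<1$, and it does not depend on $x\in C_R$. $\square$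

**Lemma 4.** Let $V\ge0$ and $u\ge1$ be measurable functions of the state, bounded on each $C_r$. Let $R\ge0$ and let $\tau(x)\ge1$ be an integer-valued measurable function on $C_R^c$ with
$$E_xV(X(\tau(x)))\le V(x)-E_x\sum_{k<\tau(x)}u(X(k)),\qquad x\notin C_R.\tag{13}$$
Then $X$ is positive Harris recurrent with $\varphi=\delta_a$, and it has an invariant probability $\pi$, given by (16) below, with $\int u\,d\pi<\infty$.

**Step 1: the cost of reaching $C=C_R$.** For $x\notin C$ put $t_0=0$ and $t_{j+1}=t_j+\tau(X(t_j))$ as long as $X(t_j)\notin C$. Let $J=\min\{j:X(t_j)\in C\}$. By (13) and the strong Markov property at $t_j$, the process $V(X(t_{j\wedge J}))+\sum_{k<t_{j\wedge J}}u(X(k))$ is a supermartingale, so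
$$E_xV(X(t_{j\wedge J}))+E_x\sum_{k<t_{j\wedge J}}u(X(k))\le V(x).$$
As $u\ge1$ and $t_j\ge j$, this gives $E_x[j\wedge J]\le V(x)$ for all $j$, so $J<\infty$ almost surely. By monotone convergence $E_x\sum_{k<t_J}u(X(k))\le V(x)$. With $\tau_C=\min\{k\ge0:X(k)\in C\}\le t_J$,
$$E_x\sum_{k<\tau_C}u(X(k))\le V(x)\qquad\text{for all }x,\tag{14}$$
trivially so for $x\in C$. In particular $\tau_C<\infty$ almost surely.

**Step 2: repeated trials to hit $a$.** Take $K,\beta$ from Lemma 3. Let $\theta_0=\tau_C$ and $\theta_{l+1}=\min\{k\ge\theta_l+K:X(k)\in C\}$. By the strong Markov property and (14) applied from time $\theta_l+K$,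
$$E\Big[\sum_{\theta_l\le k<\theta_{l+1}}u(X(k))\,\Big|\,\mathcal F_{\theta_l}\Big]\le c:=\sup_{y\in C}\Big\{E_y\sum_{k<K}u(X(k))+E_yV(X(K))\Big\}.$$
Here $c<\infty$: starting in $C_R$, after $k$ steps the chain is in $C_{R+k}$, because $q_{\max}$ grows by at most $1$ per step, and $u,V$ are bounded there.

Let $E_l=\{X(\theta_{l'}+K)\ne a\text{ for all }l'<l\}$. Since $\theta_{l'}+K\le\theta_l$ for $l'<l$, we have $E_l\in\mathcal F_{\theta_l}$, and Lemma 3 gives $P_x(E_l)\le(1-\beta)^l$. Let $\tau_a=\min\{k\ge1:X(k)=a\}$. Almost surely there is a first $l$ with $X(\theta_l+K)=a$. Then $\tau_a\le\theta_l+K\le\theta_{l+1}$, and $E_{l'}$ holds for every $l'\le l$. Therefore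
$$E_x\sum_{k<\tau_a}u(X(k))\le E_x\sum_{k<\theta_0}u(X(k))+\sum_{l\ge0}E_x\Big[\mathbf 1_{E_l}\sum_{\theta_l\le k<\theta_{l+1}}u(X(k))\Big]\le V(x)+\sum_{l\ge0}c(1-\beta)^l=V(x)+\frac c\beta<\infty.\tag{15}$$

**Step 3: recurrence and the invariant law.** As $u\ge1$, (15) gives $E_x\tau_a<\infty$, so $P_x(\tau_a<\infty)=1$ for every $x$. If $\delta_a(A)>0$, then $a\in A$ and $A$ is reached almost surely from every state. Define
$$\pi(A)=\frac1{E_a\tau_a}E_a\sum_{k<\tau_a}\mathbf 1\{X(k)\in A\}.\tag{16}$$
This is a probability. It is invariant: for bounded measurable $\phi$, since $\{k<\tau_a\}\in\mathcal F_k$,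
$$E_a\sum_{k<\tau_a}E[\phi(X(k+1))\mid\mathcal F_k]=E_a\sum_{k=1}^{\tau_a}\phi(X(k))=E_a\sum_{k=0}^{\tau_a-1}\phi(X(k)),$$
because $X(\tau_a)=a=X(0)$. Finally $\int u\,d\pi=E_a\sum_{k<\tau_a}u(X(k))/E_a\tau_a<\infty$ by (15). $\square$

**Proof of Theorem 1.** Take $V(q,\sigma)=F(q)$, $u\equiv1$, $\tau(x)=T(q_{\max})$. By Lemma 2, for $m>R$ the drift is at most $-\frac\varepsilon4f(m)T\le-T$, which is (13). The functions are measurable and bounded on each $C_r$. Lemma 4 applies. $\blacksquare$

## 8. Wider weights and finite moments

Call $\lambda\in[0,1]^n$ *strictly feasible* if $(1+\varepsilon')\lambda\in\Lambda$ for some $\varepsilon'>0$. For instance, on a single edge $(\frac12,0)$ is strictly feasible, though it is not in $\Lambda^o$. If all $\lambda_i>0$, strict feasibility is equivalent to $\lambda\in\Lambda^o$: one direction was used for (3), and conversely, if $(1+\varepsilon')\lambda\in\Lambda$, then a neighborhood of $\lambda$ lies in $\{\mu:0\le\mu\le(1+\varepsilon')\lambda\}\subset\Lambda$. For strictly feasible $\lambda$ choose $\varepsilon\in(0,1)$ as in (3), which holds by the same computation,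 and set
$$c_0=\frac\varepsilon{120N(n+1)},\qquad\delta_0=\frac\varepsilon{48N}.$$

**Theorem 2.** Let $\lambda$ be strictly feasible. Let $g:[0,\infty)\to[0,\infty)$ be concave and unbounded with $\limsup_{x\to\infty}g(x)/\log x\le c_0$. Let $W_i(t)=w_i(Q(\lfloor t\rfloor))$ with $w_i:\mathbb R_+^n\to\mathbb R_+$ measurable, bounded on bounded sets, and
$$|w_i(q)-g(q_i)|\le\delta_0\,g(q_{\max})\quad\text{whenever }q_{\max}\ge R_0.\tag{17}$$
Then $X$ is positive Harris recurrent, $X(k)$ converges in total variation to its invariant law $\pi$ from every initial state, and $E_\pi[Q_{\max}^p]<\infty$ for all $p<\infty$.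

This covers every weight $W_i=f(Q_i)$ with $f\ge0$ measurable, bounded on bounded sets, and $f(x)/g(x)\to1$ for such a $g$. To check (17), choose $r$ with $|f-g|\le\delta_0g$ on $[r,\infty)$. If $q_i\ge r$, then $|f(q_i)-g(q_i)|\le\delta_0g(q_i)\le\delta_0g(q_{\max})$. If $q_i<r$, the difference is bounded by a constant, which is at most $\delta_0g(q_{\max})$ for $q_{\max}$ large. Examples are iterated logarithms, $(\log(1+x))^\alpha$ with $0<\alpha<1$, and $c\log(1+x)$ with $0<c\le c_0$; in the last case $c_0$ depends on $G$ and $\lambda$.

**Step 1: the window estimates.** Let now $T=\lceil e^{2(n+1)g(m)}\rceil$, $H(y)=\int_0^yg$, $F(q)=\sum_iH(q_i)$, and compare with the weights $g(q_i)$. Inequality (2) holds for $g$. For $x$ large $g(x)\le2c_0\log x$. So, for $m$ large,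
$$g(T)\le2c_0\log T\le2c_0\big(2(n+1)g(m)+\log2\big)\le5c_0(n+1)g(m)=\frac\varepsilon{24N}g(m).\tag{18}$$
Also $T\le2e^{2(n+1)g(m)}\le2m^{4(n+1)c_0}=o(m)$, since $4(n+1)c_0<1$. Hence for $k<T$ we have $Q_{\max}(k)\ge m-T\ge R_0$ and $g(Q_{\max}(k))\le g(m+T)\le g(m)+g(T)\le2g(m)$. By (17) at $Q(k)$ and by (2),
$$|W_i(k)-g(q_i)|\le2\delta_0g(m)+g(T)\le\Big(\frac\varepsilon{24N}+\frac\varepsilon{24N}\Big)g(m)=\eta g(m),\qquad\eta=\frac\varepsilon{12N}.$$

**Step 2: drift and recurrence.** Put $w_i=g(q_i)$ and $w^*=\max_\sigma w\cdot\sigma\ge g(m)$. Step 2 of Lemma 2 used only that the weights stay within $\eta f(m)$ of $f(q_i)$. It applies with $D=\eta g(m)$ and $g$ in place of $f$, and gives (11). Steps 3 and 4 there used the weights only through (11), so (12) holds with $g$ in place of $f$. With (18) and $n\le N$,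
$$E_xF(Q(T))-F(q)\le-\tfrac\varepsilon2g(m)T+2n\tfrac\varepsilon{24N}g(m)T\le-\tfrac\varepsilon4g(m)T,\tag{19}$$
and $\frac\varepsilon4g(m)\ge1$ for $m$ large. Lemmas 3 and 4, with $V=F$ and $u\equiv1$, give positive Harris recurrence.

**Step 3: convergence.** With no ticks during $[0,1)$ and no arrivals at time $1$ the chain stays at $a$, so $P_a(X(1)=a)\ge e^{-n}\prod_i(1-\lambda_i)>0$, and the chain is aperiodic. An aperiodic positive Harris recurrent chain converges in total variation to its invariant law from every initial state (Meyn–Tweedie, *Markov Chains and Stochastic Stability*, Thm. 13.3.3). In particular the invariant law is unique, and it is (16).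

**Step 4: size of $F$ and of its increments.** Fix an integer $p\ge2$. By concavity and $g(0)\ge0$, $g(y)\ge(y/m)g(m)$ on $[0,m]$, so
$$F(q)\ge H(m)\ge\tfrac12mg(m).\tag{20}$$
For $k\le T$ each queue has moved by at most $T$ and is at most $m+T$, so by (20)
$$|F(Q(k))-F(q)|\le nTg(m+T)\le2nTg(m)\le\frac{4nT}mF(q).$$
Since $T=o(m)$, it follows that $F(Q(k))\le2F(q)$ for all $k\le T$, once $m$ is large.

**Step 5: drift of $F^p$.** Write $F=F(q)$ and $\Delta=F(Q(T))-F(q)$. By Taylor's formula, with an intermediate point in $[0,2F]$, and by (19) and $|\Delta|\le2nTg(m)$,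
$$E_xF(Q(T))^p-F^p\le pF^{p-1}E_x\Delta+\tfrac{p(p-1)}2(2F)^{p-2}E_x\Delta^2\le-\tfrac{p\varepsilon}4F^{p-1}g(m)T+C_pF^{p-2}T^2g(m)^2,$$
where $C_p$ depends only on $p$ and $n$. The last term is $C_p\frac{Tg(m)}F$ times $F^{p-1}g(m)T$, and $Tg(m)/F\le2T/m\to0$ by (20). So for $m$ large the right side is at most $-\frac{p\varepsilon}8g(m)TF^{p-1}$. Since $g(m)\to\infty$ and $F(Q(k))\le2F$ for $k<T$, for $m$ large
$$-\tfrac{p\varepsilon}8g(m)TF^{p-1}\le-2^{p-1}TF^{p-1}\le-E_x\sum_{k<T}F(Q(k))^{p-1}.$$

**Step 6: moments.** Adding the drift (19) of $F$, which is at most $-T$, we see that (13) holds with $V=F+F^p$ and $u=1+F^{p-1}$. Lemma 4 gives $E_\pi F^{p-1}<\infty$. By (20), $F(q)\ge q_{\max}/2$ once $q_{\max}$ is large. As $p$ is arbitrary, all moments of $Q_{\max}$ under $\pi$ are finite. $\blacksquare$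

## 9. Infeasible rates and bounded weights

**Theorem 3.**

1. Let $W_i(t)=w_i(Q(\lfloor t\rfloor))$ with any finite measurable $w_i\ge0$. If $\lambda\in[0,1]^n$ is not strictly feasible, the chain has no invariant probability, so it is not positive Harris recurrent.
2. Let $W_i(t)=f(Q_i(\lfloor t\rfloor))$ with $f\ge0$ measurable and $\sup f=M<\infty$. Then for every $G$ ($n\ge1$) there are $\lambda\in\Lambda^o$ for which the chain is not positive Harris recurrent.

Consequently, for $f$ concave, nonnegative and $o(\log x)$, on any $G$: the chain with $W_i(t)=f(Q_i(\lfloor t\rfloor))$ is positive Harris recurrent for all $\lambda\in\Lambda^o$ if and only if $f$ is unbounded. In that case the set of $\lambda\in[0,1]^n$ giving positive Harris recurrence is exactly the strictly feasible set.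

Part 1 includes loads on the boundary. For one node and $\lambda=1$, the node would have to serve all the time, but it falls silent now and then at every weight. The proof makes this precise on a general graph.

**Step 1 of part 1: a separating direction.** The aim is a vector $w\ge0$ along which the load is at least the best possible service. Let $h(w)=\max_\sigma w\cdot\sigma$. The set $\Lambda-\mathbb R_+^n$ equals $P-\mathbb R_+^n$, where $P=\{\sum\alpha_\sigma\sigma:\alpha_\sigma\ge0,\sum\alpha_\sigma\le1\}$ is compact and convex. So it is closed and convex, and it meets $\mathbb R_+^n$ exactly in $\Lambda$. For each $k\ge1$, $(1+\frac1k)\lambda\notin\Lambda$. By separation there is $w_k\ne0$ whose inner product with $(1+\frac1k)\lambda$ strictly exceeds its supremum over $\Lambda-\mathbb R_+^n$. The supremum is finite only if $w_k\ge0$. Normalize $\|w_k\|_1=1$; the supremum is at least $h(w_k)$, so $(1+\frac1k)w_k\cdot\lambda>h(w_k)$. A limit point $w\ge0$, $w\ne0$, satisfies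
$$w\cdot\lambda\ge h(w)\ge\max_iw_i>0.$$

**Step 2 of part 1: stationarity would need perfect service.** Suppose $\pi$ is an invariant probability and start from $\pi$. Put
$$S_k=\int_k^{k+1}\sum_iw_i\sigma_i\mathbf 1\{Q_i>0\}\,dt\in[0,h(w)].$$
By the queue equation, $\sum_{l<k}S_l=w\cdot Q(0)-w\cdot Q(k)+w\cdot A(0,k)$. Divide by $k$. Since $Q(k)$ has the same law as $Q(0)$, both $Q(0)/k$ and $Q(k)/k$ tend to $0$ in probability, and the law of large numbers gives $\frac1k\sum_{l<k}S_l\to w\cdot\lambda$ in probability. These averages are bounded, and by stationarity each has expectation $E_\pi S_0$. So $E_\pi S_0=w\cdot\lambda\ge h(w)$. As $S_0\le h(w)$, we get $S_0=h(w)$ almost surely.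

**Step 3 of part 1: contradiction.** From any state, with positive probability every node ticks exactly once in $[0,\frac12)$, with $U>s(W_i)$, and no node ticks in $[\frac12,1)$; here $s(W_i)<1$ because the weights are finite. Then $\sigma=0$ on $[\frac12,1)$ and $S_0\le h(w)/2<h(w)$, which contradicts Step 2.

**Proof of part 2.** This is the failure of bounded weights met in Section 1. Fix $i$ and let $0<\kappa<1-s(M)$. Take $\lambda_i=1-\kappa$ and $\lambda_j=\kappa/(2n)$ for $j\ne i$. All $\lambda_j>0$ and $\sum_j\lambda_j<1$. Nearby vectors have the same property, and every nonnegative vector with coordinate sum at most $1$ is in $\Lambda$ (use singletons). So $\lambda\in\Lambda^o$. Let $\tilde\sigma_i$ start at $1$ and be reset to $\mathbf 1\{U\le s(M)\}$ at each tick of $i$. Since $s(W_i)\le s(M)$, we have $\sigma_i\le\tilde\sigma_i$ at all times. By the renewal-reward theorem $\frac1t\int_0^t\tilde\sigma_i\to s(M)$ almost surely. As $Q_i(t)\ge A_i(0,t)-\int_0^t\tilde\sigma_i$,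
$$\liminf_{t\to\infty}\frac{Q_i(t)}t\ge\lambda_i-s(M)=1-\kappa-s(M)>0$$
almost surely, from every initial state. Hence $P_\pi(Q_i(k)\le r)\to0$ as $k\to\infty$, for every $r$ and every initial law $\pi$. Under an invariant probability this quantity would not depend on $k$ and would be positive for some $r$. So there is no invariant probability.

**Proof of the consequence.** If $f$ is bounded, part 2 gives a $\lambda\in\Lambda^o$ without positive Harris recurrence. If $f$ is unbounded, then, being nondecreasing, it tends to infinity, and Theorem 1 covers all of $\Lambda^o$. In that case Theorem 2 with $g=f$ and $w_i(q)=f(q_i)$ applies for every strictly feasible $\lambda$, since $\limsup f(x)/\log x=0\le c_0$ and (17) is trivial. For every other $\lambda\in[0,1]^n$, part 1 excludes positive Harris recurrence. $\blacksquare$
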